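\title{Almost all matroids have pairwise non-isomorphic single-element minors}

\begin{abstract}
We prove that almost all matroids $M$ satisfy $M\backslash x\not\cong M\backslash y$ and $M/x\not\cong M/y$ for all distinct elements $x,y$, both when matroids on $\{1,\dots,n\}$ are counted and when isomorphism classes are counted. The proportion of exceptions is $2^{-\Theta(2^nn^{-3/2})}$. More generally, for fixed $t$, the minors of almost every matroid obtained by removing at most $t$ elements are asymmetric and pairwise non-isomorphic, and none of them is isomorphic to the dual of itself or of another. The proof compares matroids with stable sets of the Johnson graph: an encoding reduces a matroid to a stable set at negligible cost, and an entropy argument shows that forbidding a suitable positive fraction of the vertices destroys most stable sets.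
\end{abstract}

\section{Introduction}\label{sec:intro}

All matroids in this paper are finite. For a matroid $M$ on a ground set $E$ and $x\in E$, the deletion $M\backslash x$ and the contraction $M/x$ are matroids on $E\setminus\{x\}$; the definitions are recalled in Section~\ref{sec:prelim}. The following conjecture is posed in \cite{source}.
\begin{quote}
\emph{Almost all matroids $M$ satisfy $M\backslash x\not\cong M\backslash y$ and $M/x\not\cong M/y$ for all distinct elements $x,y$ of the ground set.}
\end{quote}
The statement in \cite{source} does not say how matroids are counted. The property is invariant under isomorphism, so there are two standard readings. In the \emph{labeled} count, the proportion of matroids on $E=\{1,\dots,n\}$ with the property should tend to $1$ as $n\to\infty$. In the \emph{unlabeled} count, the proportion of isomorphism classes of $n$-element matroids with the property should tend to $1$. We prove the conjecture under both counts.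

The property says that every element can be recognized from what is left after deleting it, and also from what is left after contracting it. It excludes symmetry: an automorphism $\sigma$ with $\sigma(x)=y\ne x$ restricts to isomorphisms $M\backslash x\to M\backslash y$ and $M/x\to M/y$. But isomorphic minors need not come from an automorphism taking $x$ to $y$. Let $M$ be the rank-$3$ matroid on $\{1,\dots,7\}$ in which every $3$-set is a basis except $123$, $345$, $567$ (this is a matroid by Lemma~\ref{lem:stable}). Both $M/1$ and $M/4$ have rank $2$, six elements and a single pair that is not a basis, so $M/1\cong M/4$. An automorphism taking $1$ to $4$ would take $123$ to $345$, which is impossible because $123$ meets one of the other two exceptional triples and $345$ meets both. So the proof has to deal with arbitrary bijections $E\setminus\{x\}\to E\setminus\{y\}$.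

Throughout, $\log=\log_2$, $E=\{1,\dots,n\}$, $m_n$ is the number of matroids on $E$, $u_n$ is the number of isomorphism classes of matroids on $n$ elements, and
\[
N=\binom{n}{\lfloor n/2\rfloor}=\Theta\bigl(2^n/\sqrt n\bigr),
\]
the order of magnitude being given by Stirling's formula.

\begin{theorem}\label{thm:A}
There is $c>0$ such that for all large $n$, the number of matroids $M$ on $E$ for which there are $x\ne y$ with $M\backslash x\cong M\backslash y$ or $M/x\cong M/y$ is at most $2^{-cN/n}m_n$, and the proportion of isomorphism classes of $n$-element matroids for which there are such $x,y$ is at most $n!\,2^{-cN/n}$. Both proportions tend to $0$, so the conjecture holds under both counts.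
\end{theorem}

The method applies to all minors obtained by removing a bounded number of elements. For disjoint $D,K\subseteq E$ write $M_{D,K}=M\backslash D/K$, and write $M^*$ for the dual of $M$.

\begin{theorem}\label{thm:B}
Fix an integer $t\ge0$. There is $c_t'>0$ such that for all large $n$, all but at most $2^{-c_t'N/n}m_n$ matroids $M$ on $E$ have the following properties, where $(D,K)$ and $(D',K')$ range over pairs of disjoint subsets of $E$ with $|D|+|K|\le t$ and $|D'|+|K'|\le t$.
\begin{enumerate}
\item[(i)] Each $M_{D,K}$ has trivial automorphism group.
\item[(ii)] $M_{D,K}\not\cong M_{D',K'}$ whenever $(D,K)\ne(D',K')$.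
\item[(iii)] $M_{D,K}\not\cong(M_{D',K'})^*$ for all $(D,K)$ and $(D',K')$, equal or not.
\end{enumerate}
The same holds for isomorphism classes, with exceptional proportion at most $n!\,2^{-c_t'N/n}$. In particular ($t=0$), almost all matroids are asymmetric and not isomorphic to their duals, and $m_n=(1+o(1))\,n!\,u_n$. The exceptional proportions in Theorem~\ref{thm:A} and in this theorem are $2^{-\Theta(N/n)}=2^{-\Theta(2^nn^{-3/2})}$ under both counts; that is, the bounds are optimal up to the constant in the exponent.
\end{theorem}

Part (ii) with $t=1$ contains the bounds of Theorem~\ref{thm:A}. We prove Theorem~\ref{thm:A} first, because it shows the argument in its simplest form.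

Why should one expect these results? A matroid of rank $r$ is determined by the family $W$ of its $r$-sets that are not bases. If a given bijection $\varphi$ is an isomorphism $M\backslash x\to M\backslash y$, then for $r$ near $n/2$ the status (basis or not) of about a quarter of all $r$-sets can be read off from the status of the others. If $W$ were an arbitrary family of $r$-sets, a quarter of the free binary choices would disappear. Matroids are far rarer than arbitrary families: we shall see that $2^{N/n}\le m_n\le2^{4N/n}$ for large $n$. So a matroid carries $\Theta(N/n)$ bits, and one guesses that the constraint costs a positive fraction of them. This is much more than the $O(n\log n)$ bits that describe $x$, $y$ and $\varphi$, and much more than the factor $n!$ that separates the two counts.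

The difficulty is that these two bounds on $m_n$ differ by a factor $4$ in the exponent, so a saving of a small fraction of the exponent cannot be detected by comparing an upper bound for the exceptions with the lower bound for $m_n$. We compare both counts with a third quantity whose value we never need, the number of stable sets of the Johnson graph. Section~\ref{sec:reduction} states the two estimates that make this comparison and deduces Theorem~\ref{thm:A}. They are proved in Sections~\ref{sec:encoding} and~\ref{sec:gain}, and Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}. Only textbook matroid facts, estimates for binomial coefficients and basic properties of entropy are used.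

\section{Matroids and the Johnson graph}\label{sec:prelim}

We write $S+f=S\cup\{f\}$ and $S-e=S\setminus\{e\}$.

\subsection*{Matroids}
A matroid $M$ on $E$ is given by a nonempty family of subsets of $E$, the \emph{bases}, such that for all bases $B_1,B_2$ and all $e\in B_1\setminus B_2$ there is $f\in B_2\setminus B_1$ for which $B_1-e+f$ is a basis. All bases have the same size $r$, the \emph{rank} of $M$. Subsets of bases are \emph{independent}, other sets are \emph{dependent}, and supersets of bases are \emph{spanning}. The rank $\operatorname{rk}S$ of a set $S$ is the largest size of an independent subset of $S$, so $S$ is spanning if and only if $\operatorname{rk}S=r$. The \emph{closure} $\operatorname{cl}S=\{f\in E:\operatorname{rk}(S+f)=\operatorname{rk}S\}$ contains $S$ and has the same rank. A \emph{circuit} is a minimal dependent set, a \emph{hyperplane} is a maximal non-spanning set, and a \emph{cocircuit} is the complement of a hyperplane. The bases of the \emph{dual} $M^*$ are the complements of the bases of $M$. The \emph{deletion} $M\backslash D$ is the matroid on $E\setminus D$ with rank function $S\mapsto\operatorname{rk}S$, and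 the \emph{contraction} $M/K$ is the matroid on $E\setminus K$ with rank function $S\mapsto\operatorname{rk}(S\cup K)-\operatorname{rk}K$. We use the following standard facts.
\begin{enumerate}
\item[(M1)] An $r$-set is a basis if and only if it is independent, if and only if it is spanning.
\item[(M2)] If $Z$ is independent and $f\notin Z$, then $Z+f$ is dependent if and only if $f\in\operatorname{cl}Z$.
\item[(M3)] If $\operatorname{rk}X=|X|-1$, then $X$ contains exactly one circuit $C$. For $e\in X$, the set $X-e$ is independent if and only if $e\in C$, and in that case $\operatorname{cl}(X-e)=\operatorname{cl}X$.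
\item[(M4)] If $Z$ is independent and $|Z|=r-1$, then $\operatorname{cl}Z$ is the only hyperplane containing $Z$. Every basis meets every cocircuit, and $E\setminus D$ is spanning if and only if $D$ contains no cocircuit.
\item[(M5)] A set $S\subseteq E-x$ is independent in $M\backslash x$ if and only if it is independent in $M$, and it is spanning in $M/x$ if and only if $S+x$ is spanning in $M$.
\item[(M6)] If $D\cap K=\emptyset$, $K$ is independent and $E\setminus D$ is spanning, then the bases of $M\backslash D/K$ are the sets $B\setminus K$ with $B$ a basis of $M$ and $B\cap(D\cup K)=K$.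
\end{enumerate}

\subsection*{Stable sets give matroids}
Let $1\le r\le n-1$, let $V$ be the family of $r$-subsets of $E$, and let $N_r=|V|=\binom nr$. The \emph{Johnson graph} $J$ has vertex set $V$, and $X,Y$ are adjacent if $|X\cap Y|=r-1$, that is, if they differ by one exchange. We write $\Gamma(X)$ for the set of neighbors of $X$ and $\Gamma[X]=\Gamma(X)\cup\{X\}$. For $A,F\subseteq V$, $J[A]$ is the induced subgraph on $A$ and $J-F=J[V\setminus F]$. A set of vertices is \emph{stable} if no two of its members are adjacent, and $i(\cdot)$ denotes the number of stable sets of a graph, the empty set included. For a rank-$r$ matroid $M$ on $E$, $W(M)\subseteq V$ is the set of \emph{nonbases}, the $r$-sets that are not bases; given $r$, it determines $M$. Finally $m(n,r)$ is the number of rank-$r$ matroids on $E$.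

\begin{lemma}\label{lem:stable}
If $S\subseteq V$ is stable in $J$, then $V\setminus S$ is the family of bases of a matroid. Hence $i(J)\le m(n,r)$.
\end{lemma}

\begin{proof}
Since $J$ has an edge, $V\setminus S\ne\emptyset$. Let $B_1,B_2\in V\setminus S$ and $e\in B_1\setminus B_2$. If $B_2\setminus B_1=\{f\}$, then $B_1-e+f=B_2\notin S$. Otherwise take distinct $f,f'\in B_2\setminus B_1$; the sets $B_1-e+f$ and $B_1-e+f'$ are adjacent, so one of them is not in $S$.
\end{proof}

\begin{lemma}\label{lem:color}
Every $Y\subseteq V$ contains a stable set of size at least $|Y|/n$. Hence $m_n\ge2^{N/n}$ for $n\ge2$.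
\end{lemma}

\begin{proof}
Partition $V$ into $n$ classes according to the residue of $\sum_{b\in B}b$ modulo $n$. Exchanging $a$ for $b\ne a$ changes the sum by $b-a\not\equiv0\pmod n$, so each class is stable, and one class contains at least $|Y|/n$ members of $Y$. For $r=\lfloor n/2\rfloor$ and $Y=V$ we obtain a stable set of size at least $N/n$. All its subsets are stable, so $m_n\ge i(J)\ge2^{N/n}$ by Lemma~\ref{lem:stable}.
\end{proof}

\subsection*{Central ranks}
Ranks far from $n/2$ carry too few matroids to matter. Call $r\in\{0,\dots,n\}$ \emph{central} if $N_r\ge2^n/n^2$.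

\begin{lemma}\label{lem:central}
There are at most $(n+1)\,2^{2^n/n^2}$ matroids on $E$ of noncentral rank. For large $n$, every central $r$ satisfies $0.49n\le r\le0.51n$.
\end{lemma}

\begin{proof}
A rank-$r$ matroid is determined by a subset of $V$, so $m(n,r)\le2^{N_r}$; this gives the first statement. For the second, Hoeffding's inequality says that the number $\beta$ of heads in $n$ fair coin tosses satisfies $\mathbb P(|\beta-n/2|\ge s)\le2e^{-2s^2/n}$. If $|r-n/2|>0.01n$, then $N_r/2^n=\mathbb P(\beta=r)\le2e^{-n/5000}$, which is less than $n^{-2}$ for large $n$.
\end{proof}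

We also need a bound on the number of small subsets. For an integer $q\ge1$ and real $0<s\le q$,
\begin{equation}\label{eq:subsets}
\sum_{j\le s}\binom qj\le\Bigl(\frac qs\Bigr)^{s}\sum_{j}\binom qj\Bigl(\frac sq\Bigr)^{j}=\Bigl(\frac qs\Bigr)^{s}\Bigl(1+\frac sq\Bigr)^{q}\le\Bigl(\frac{eq}s\Bigr)^{s}.
\end{equation}

\section{Determined classes and the proof of Theorem~\ref{thm:A}}\label{sec:reduction}

Let $F\subseteq V$. A class $\mathcal M$ of rank-$r$ matroids on $E$ is \emph{$F$-determined} if $M,M'\in\mathcal M$ and $W(M)\setminus F=W(M')\setminus F$ imply $M=M'$. The typical reason is a map $\psi$ with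
\begin{equation}\label{eq:psi}
\psi\colon F\to V\setminus F,\qquad B\in W(M)\iff\psi(B)\in W(M)\quad\text{for all }B\in F,\ M\in\mathcal M .
\end{equation}
Then $W(M)\setminus F$ determines $W(M)\cap F$, so $\mathcal M$ is $F$-determined. The families $F$ that occur prescribe the trace on a small set: for $L\subseteq U\subseteq E$ put
\[
F(U,L)=\{B\in V: B\cap U=L\}.
\]

\begin{lemma}\label{lem:iso}
Let $x\ne y$, let $U=\{x,y\}$, and let $\varphi\colon E-x\to E-y$ be a bijection. The class of rank-$r$ matroids $M$ on $E$ for which $\varphi$ is an isomorphism $M\backslash x\to M\backslash y$ is $F(U,\{x\})$-determined. The class of those for which $\varphi$ is an isomorphism $M/x\to M/y$ is $F(U,\{y\})$-determined.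
\end{lemma}

\begin{proof}
\emph{Deletion.} Let $B\in F(U,\{x\})$. Since $y\notin B$, the $r$-set $\psi(B)=\varphi^{-1}(B)$ is defined. It does not contain $x$, so it is not in $F(U,\{x\})$. An isomorphism preserves independence, so by (M5), $B$ is independent in $M$ if and only if $\psi(B)$ is. By (M1) this is \eqref{eq:psi}.

\emph{Contraction.} Let $B\in F(U,\{y\})$ and put $\psi(B)=\varphi^{-1}(B-y)+x$. This is an $r$-set containing $x$, so it is not in $F(U,\{y\})$. An isomorphism preserves spanning sets, so by (M5), $B$ is spanning in $M$ if and only if $\psi(B)$ is. By (M1) this is \eqref{eq:psi}.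
\end{proof}

The family $F(U,\{x\})$ has $\binom{n-2}{r-1}=\frac{r(n-r)}{n(n-1)}N_r$ members; this is the quarter mentioned in the introduction. The isomorphism gives an equivalence for every $r$-set avoiding $y$, but we use only those that contain $x$, because this is what forces $\psi(B)$ out of $F$.

How small is an $F$-determined class? Suppose first that $W(M)$ is stable for every $M\in\mathcal M$. Then $M\mapsto W(M)\setminus F$ is an injection of $\mathcal M$ into the stable sets of $J-F$, so $|\mathcal M|\le i(J-F)$, while $m(n,r)\ge i(J)$.

\begin{example}\label{ex:four}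
Let $n=4$, $r=2$, $x=1$, $y=2$, and let $\varphi$ map $2,3,4$ to $3,4,1$ respectively. For deletion, $F=\{13,14\}$, $\psi(13)=24$ and $\psi(14)=34$. Two distinct $2$-subsets of $\{1,2,3,4\}$ are adjacent unless they are complementary, so the stable sets of $J$ are the empty set, six singletons and three complementary pairs: $i(J)=10$. In $J-F$ the vertices are $12,23,24,34$, and the only complementary pair is $\{12,34\}$, so $i(J-F)=6$. Hence $\varphi$ is an isomorphism $M\backslash 1\to M\backslash 2$ for at most $6$ of the $10$ rank-$2$ matroids $M$ with $W(M)$ stable.
\end{example}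

Two things remain to be shown: that the bound $|\mathcal M|\le i(J-F)$ survives, up to a small factor, when $W(M)$ is not stable, and that $i(J-F)$ is smaller than $i(J)$ by a much larger factor.

\begin{proposition}[Encoding]\label{prop:enc}
Let $n$ be large, $r$ central, and $\delta=250\,N_r\log^2n/n^2$.
\begin{enumerate}
\item[(a)] $i(J)\le m(n,r)\le2^{3N_r/n}$.
\item[(b)] For every $F\subseteq V$ and every $F$-determined class $\mathcal M$ of rank-$r$ matroids on $E$, we have $|\mathcal M|\le2^{\delta}\,i(J-F)$.
\end{enumerate}
\end{proposition}

\begin{proposition}[Gain]\label{prop:gain}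
Fix an integer $u\ge1$ and let $c_u=3^{-u}2^{-3^{u+1}}$. For $n$ large in terms of $u$, $r$ central, and $F=F(U,L)$ with $L\subseteq U\subseteq E$ and $|U|\le u$,
\[
\log i(J)\ge\log i(J-F)+c_uN_r/n .
\]
\end{proposition}

The loss $\delta$ is of order $(N_r/n)\cdot\log^2n/n$ and the gain is of order $N_r/n$. The next corollary adds up over classes and ranks.

\begin{corollary}\label{cor:union}
Fix an integer $u\ge1$, and let $n$ be large in terms of $u$. Let $\mathcal B$ be a family of matroids on $E$ such that, for each central $r$, the rank-$r$ members of $\mathcal B$ are covered by at most $2^{2n\log n}$ classes, each of which is $F(U,L)$-determined for some $L\subseteq U\subseteq E$ with $|U|\le u$. Then $|\mathcal B|\le2^{-c_uN/(24n)}m_n$.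
\end{corollary}

\begin{proof}
Let $\mathcal M$ be one of the classes, of central rank $r$. For large $n$ we have $250\log^2n/n\le c_u/2$, that is, $\delta\le c_uN_r/(2n)$. By Propositions~\ref{prop:enc} and~\ref{prop:gain},
\[
|\mathcal M|\le2^{\delta}i(J-F)\le2^{\delta-c_uN_r/n}\,i(J)\le2^{-c_uN_r/(2n)}\,m(n,r).
\]
This saving is of the required order only when $N_r$ is comparable to $N$, so we distinguish three ranges of $r$. Central ranks with $N_r\ge N/6$ contribute at most $2^{2n\log n-c_uN/(12n)}m_n$ members of $\mathcal B$, because $\sum_rm(n,r)=m_n$. For the other ranks we count all matroids and use $m_n\ge2^{N/n}$. Central ranks with $N_r<N/6$ contribute at most $(n+1)2^{N/(2n)}\le(n+1)2^{-N/(2n)}m_n$, by Proposition~\ref{prop:enc}(a). Noncentral ranks contribute at most $(n+1)2^{2^n/n^2}\le2^{N/(2n)}\le2^{-N/(2n)}m_n$, by Lemma~\ref{lem:central} and $N/n=\Theta(2^nn^{-3/2})$. Since $c_u\le1$ and $n\log n=o(N/n)$, each of the three contributions is at most $\frac13\,2^{-c_uN/(24n)}m_n$ for large $n$.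
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
There are $2n(n-1)\,(n-1)!\le2^{2n\log n}$ ways to choose between deletion and contraction and to choose $x$, $y$ and $\varphi$. For each central $r$, the classes of Lemma~\ref{lem:iso} cover the exceptional matroids of rank $r$. Corollary~\ref{cor:union} with $u=2$ gives the labeled bound with $c=c_2/24$.

Each isomorphism class contains at least one and at most $n!$ matroids on $E$. So $m_n\le n!\,u_n$, and the number of exceptional classes is at most the number of exceptional matroids on $E$, which is at most $2^{-cN/n}m_n\le n!\,2^{-cN/n}u_n$. Finally $n!\,2^{-cN/n}\to0$ because $\log n!\le n\log n=o(N/n)$.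
\end{proof}

\section{Encoding a matroid by a stable set}\label{sec:encoding}

In this section we prove Proposition~\ref{prop:enc}. The rank $r$ is central and $n$ is large, so $N_r\ge2^n/n^2$ and both $r$ and $n-r$ are at least $0.49n$. We fix a linear order of $V$, a rank-$r$ matroid $M$ on $E$, and $W=W(M)$. The aim is to describe $W\setminus F$ by a \emph{code}, which takes at most $2^\delta$ values, and a stable set of $J-F$.

A two-element circuit $\{a,a'\}$ shows the two ways in which $W$ fails to be stable. First, all $r$-sets containing $a$ and $a'$ are nonbases. This part of $W$ is dense in $J$, but it has a short description. Second, for every $(r-1)$-set $Z$ avoiding $a,a'$, the adjacent sets $Z+a$ and $Z+a'$ are both bases or both nonbases (Lemma~\ref{lem:homog} below). These nonbases may be scattered and carry much information, but one representative of each pair is enough. Accordingly, the proof first removes the neighborhoods of a few nonbases until the remaining set $A$ induces a graph of small degree, and then uses small circuits and cocircuits to group the nonbases in $A$ into blocks with one representative each.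

\subsection*{The neighborhood of a nonbasis}
If $W$ is stable, no neighbor of a nonbasis is a nonbasis. In general, the nonbases near a nonbasis have a description of bounded length. A \emph{witness} is a pair $(S,\rho)$ with $S\subseteq E$ and $\rho=\operatorname{rk}S$; it \emph{covers} $Y\in V$ if $|Y\cap S|>\rho$. In that case $Y\cap S$ is dependent, so a witness covers only members of $W$.

\begin{lemma}\label{lem:witness}
For every $X\in W$ there is a set of at most two witnesses that covers all members of $\Gamma[X]\cap W$.
\end{lemma}

\begin{proof}
If $\operatorname{rk}X\le r-2$, take $(X,\operatorname{rk}X)$: each $Y\in\Gamma[X]$ has $|Y\cap X|\ge r-1>\operatorname{rk}X$. If $\operatorname{rk}X=r-1$, let $C$ be the unique circuit in $X$ given by (M3), and take $(C,|C|-1)$ and $(\operatorname{cl}X,r-1)$. The first covers $X$. Let $Y=X-e+f\in W$. If $e\notin C$, then $C\subseteq Y$ and the first witness covers $Y$. If $e\in C$, then $X-e$ is independent with closure $\operatorname{cl}X$ by (M3), and $f\in\operatorname{cl}X$ by (M2) because $Y$ is dependent. So $Y\subseteq\operatorname{cl}X$ and the second witness covers $Y$.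
\end{proof}

\subsection*{Large sets have large degrees}
Removing a neighborhood is worthwhile only if it is large. The Johnson graph has two kinds of natural cliques: for an $(r-1)$-set $Z$ and an $(r+1)$-set $Q$,
\[
Z^{\uparrow}=\{Z+f:f\in E\setminus Z\},\qquad Q^{\downarrow}=\{Q-e:e\in Q\}.
\]

\begin{lemma}\label{lem:degree}
Let $\emptyset\ne A\subseteq V$ and $\alpha=|A|/N_r$. The average degree of $J[A]$ is at least $r\bigl((n-r+1)\alpha-1\bigr)$.
\end{lemma}

\begin{proof}
Each vertex lies in exactly $r$ cliques $Z^\uparrow$, and each edge $XY$ lies in exactly one, namely for $Z=X\cap Y$. Put $a_Z=|Z^\uparrow\cap A|$. Then $\sum_Za_Z=r|A|$ and $\sum_Za_Z(a_Z-1)=2e$, where $e$ is the number of edges of $J[A]$. By the Cauchy--Schwarz inequality and $\binom n{r-1}=N_r\,r/(n-r+1)$,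
\[
2e+r|A|=\sum_Za_Z^2\ge\frac{(r|A|)^2}{\binom n{r-1}}=r(n-r+1)\,\alpha|A|.
\]
Divide by $|A|$.
\end{proof}

\subsection*{The algorithm}
Let $\tau=\lceil n/20\rceil\le n/10$. Start with $A=V$ and $\mathcal P=\emptyset$, and repeat the following step. If $A=\emptyset$ or $J[A]$ has maximum degree less than $\tau$, stop. Otherwise \emph{select} the first vertex $v$ of maximum degree in $J[A]$. If $v\notin W$, delete $v$ from $A$. If $v\in W$, \emph{record} $v$ by adding it to $\mathcal P$, and delete $\Gamma[v]$ from $A$.

\begin{lemma}\label{lem:alg}
When the algorithm stops, $|\mathcal P|\le k:=20N_r\log n/n^2$, $|A|\le2.3N_r/n$, and every clique of $J$ has at most $\tau$ vertices in $A$.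
\end{lemma}

\begin{proof}
Write $\alpha=|A|/N_r$ for the current $A$. Suppose $\alpha\ge4/n$. Then $(n-r+1)\alpha\ge1.96$, so $(n-r+1)\alpha-1\ge0.48(n-r+1)\alpha$, and Lemma~\ref{lem:degree} bounds the maximum degree from below by $0.48\,(0.49n)^2\alpha\ge0.1n^2\alpha$. So recording a vertex multiplies $|A|$ by at most $1-0.1n^2/N_r\le e^{-0.1n^2/N_r}$. If $j\ge1$ vertices are recorded while $\alpha\ge4/n$, then just before the last of them $4/n\le\alpha\le e^{-0.1(j-1)n^2/N_r}$, which gives $j\le1+10N_r\ln n/n^2$. Once $\alpha<4/n$, fewer than $4N_r/n$ vertices remain, and each recorded vertex deletes at least $\tau+1>n/20$ of them; so at most $80N_r/n^2$ further vertices are recorded. As $\ln n\le\log n$ and $1+80N_r/n^2\le10N_r\log n/n^2$ for large $n$, we get $|\mathcal P|\le k$.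

If the final $A$ is empty, nothing more is to be proved. Otherwise $J[A]$ has maximum degree at most $\tau-1<n/20$. Its cliques have at most $\tau$ vertices, and Lemma~\ref{lem:degree} gives $(n-r+1)\alpha<1+\frac{n/20}{0.49n}<1.11$, so $\alpha<1.11/(0.49n)<2.3/n$.
\end{proof}

From now on $A$ is the final set. It cannot be made much smaller by such a procedure: if $W$ is stable, then $W\setminus\mathcal P\subseteq A$, and $W$ may have $N_r/n$ members by Lemma~\ref{lem:color}. Almost all the information about $M$ may therefore sit inside $A$.

\subsection*{The code}
For each $v\in\mathcal P$ fix witnesses as in Lemma~\ref{lem:witness}, and let $\mathcal S$ be the set of all of them, so $|\mathcal S|\le2k$. Call a circuit or cocircuit \emph{small} if it has at most $\tau$ elements, and let $\mathcal C$ and $\mathcal C^*$ be the sets of small circuits and small cocircuits of $M$. Put $\operatorname{code}(M)=(\mathcal P,\mathcal S,\mathcal C,\mathcal C^*)$.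

\begin{lemma}\label{lem:code}
As $M$ ranges over all rank-$r$ matroids on $E$, $\operatorname{code}(M)$ takes at most $2^\delta$ values, and it determines $A$ and $W\setminus A$.
\end{lemma}

\begin{proof}
We apply \eqref{eq:subsets} three times. The set $\mathcal P$ is a subset of size at most $k$ of an $N_r$-set, and $eN_r/k=en^2/(20\log n)\le n^2$; this gives at most $2^{2k\log n}$ choices. The set $\mathcal S$ is a subset of size at most $2k$ of the set of $(n+1)2^n$ pairs $(S,\rho)$ with $0\le\rho\le n$, and centrality gives
\[
\frac{e(n+1)2^n}{2k}=\frac{e(n+1)n^2}{40\log n}\cdot\frac{2^n}{N_r}\le\frac{e(n+1)n^4}{40\log n}\le n^5;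
\]
this gives at most $2^{10k\log n}$ choices. There are at most $(10e)^{n/10}\le32^{n/10}=2^{n/2}$ subsets of $E$ of size at most $n/10$, so at most $2^{2\cdot2^{n/2}}$ choices for $(\mathcal C,\mathcal C^*)$. Finally $12k\log n=240N_r\log^2n/n^2$ and $2\cdot2^{n/2}\le2^n/n^4\le N_r/n^2$, so the total exponent is at most $\delta$.

A vertex is deleted when it is selected, so it is selected at most once, and a selected vertex is in $W$ if and only if it is in $\mathcal P$. Hence the algorithm can be rerun from $\mathcal P$ alone, and it returns $A$. A vertex $Y\notin A$ was either selected, and then its status is known, or it lies in $\Gamma(v)$ for some $v\in\mathcal P$. In the latter case $Y\in W$ if and only if some member of $\mathcal S$ covers $Y$: the witnesses of $v$ cover all of $\Gamma(v)\cap W$, and witnesses cover only members of $W$.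
\end{proof}

Written down one at a time, witnesses would cost about $n$ bits each and about $kn$ bits in total, more than $N_r/n$. The code stores them as an unordered set, without saying which vertex each belongs to, and this costs $O(\log n)$ bits per witness because $k$ is within a polynomial factor of $2^n$. This is where the lower bound $N_r\ge2^n/n^2$ is needed. The threshold $\tau$ is linear in $n$ so that the second phase of the algorithm records only $O(N_r/n^2)$ vertices, and it is a small multiple of $n$ so that all small circuits and cocircuits can be listed cheaply.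

\begin{proof}[Proof of Proposition~\ref{prop:enc}(a)]
The code and the subset $W\cap A$ of $A$ determine $W$. So $m(n,r)\le2^{\delta+2.3N_r/n}\le2^{3N_r/n}$ for large $n$, since $\delta=o(N_r/n)$. The inequality $i(J)\le m(n,r)$ is Lemma~\ref{lem:stable}.
\end{proof}

\subsection*{Blocks inside $A$}
For part (b) the set $W\cap A$ has to be replaced by a stable set. Circuits and cocircuits produce cliques whose members share their status.

\begin{lemma}\label{lem:homog}
If $C^*$ is a cocircuit and $Z$ is an $(r-1)$-set disjoint from $C^*$, then $\{Z+f:f\in C^*\}$ is contained in $W$ or disjoint from $W$. If $C$ is a circuit and $Q$ is an $(r+1)$-set containing $C$, then $\{Q-e:e\in C\}$ is contained in $W$ or disjoint from $W$.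
\end{lemma}

\begin{proof}
If $Z$ is dependent, then $Z^\uparrow\subseteq W$. If $Z$ is independent, then the hyperplane $E\setminus C^*$ equals $\operatorname{cl}Z$ by (M4), and $Z+f$ is independent for $f\in C^*$ by (M2). If $Q$ is not spanning, then $Q^\downarrow\subseteq W$. If $Q$ is spanning, then $\operatorname{rk}Q=|Q|-1$, so $C$ is the unique circuit in $Q$ and $Q-e$ is independent for $e\in C$ by (M3).
\end{proof}

Two adjacent nonbases lie in a common clique $Z^\uparrow$ or $Q^\downarrow$ that is entirely contained in $W$, as the proof of Lemma~\ref{lem:claim} shows. Someone who knows only the code sees that $Z^\uparrow\setminus A\subseteq W$ and has to decide whether $Z$ is dependent. If $Z$ is independent, all bases in $Z^\uparrow$ are hidden in $A$; there are at most $\tau$ of them, and they correspond to the elements of a small cocircuit disjoint from $Z$. So doubt can arise only in the presence of such a cocircuit, and then Lemma~\ref{lem:homog} applies. This leads to the following definition. Call $X\in A$ \emph{certified} if one of the following holds.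
\begin{enumerate}
\item[(1)] $X$ is disjoint from some $C^*\in\mathcal C^*$.
\item[(2)] $X$ contains some $C\in\mathcal C$.
\item[(3)] $X$ contains an $(r-1)$-set $Z$ with $Z^\uparrow\setminus A\subseteq W$ that meets every member of $\mathcal C^*$.
\item[(4)] $X$ is contained in an $(r+1)$-set $Q$ with $Q^\downarrow\setminus A\subseteq W$ that contains no member of $\mathcal C$.
\end{enumerate}

\begin{lemma}\label{lem:cert}
Every certified set is in $W$.
\end{lemma}

\begin{proof}
In case (1), $X$ is not a basis by (M4), and in case (2) it is dependent. In case (3), suppose that $Z$ is independent, and let $C^*=E\setminus\operatorname{cl}Z$, a cocircuit disjoint from $Z$. For $f\in C^*$ the set $Z+f$ is a basis by (M2), so it lies in $A$. By Lemma~\ref{lem:alg}, $|C^*|\le|Z^\uparrow\cap A|\le\tau$, so $C^*\in\mathcal C^*$, contrary to (3). Hence $Z$ is dependent and $X\in W$. In case (4), suppose that $Q$ is spanning, and let $C$ be its unique circuit. For $e\in C$ the set $Q-e$ is a basis by (M3), so it lies in $A$. Thus $|C|\le|Q^\downarrow\cap A|\le\tau$ and $C\in\mathcal C$, contrary to (4). Hence $Q$ is not spanning and $X\in W$.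
\end{proof}

Let $A_0$ be the set of members of $A$ that are not certified. Let $G$ be the graph on $A_0$ in which $X,X'$ are joined if they are adjacent in $J$ and
\[
X\triangle X'\subseteq C^*\subseteq E\setminus(X\cap X')\ \text{ for some }C^*\in\mathcal C^*,\quad\text{or}\quad X\triangle X'\subseteq C\subseteq X\cup X'\ \text{ for some }C\in\mathcal C .
\]
By Lemma~\ref{lem:code}, the code determines $A_0$ and $G$. By Lemma~\ref{lem:homog} with $Z=X\cap X'$ or $Q=X\cup X'$, the ends of an edge of $G$ have the same status. So each connected component of $G$ is contained in $W$ or disjoint from $W$; the components are the blocks we were looking for.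

\begin{lemma}\label{lem:claim}
If $X,X'\in A_0\cap W$ are adjacent in $J$, then they are adjacent in $G$.
\end{lemma}

\begin{proof}
Let $Z=X\cap X'$, $Q=X\cup X'$, $X=Z+a$, $X'=Z+a'$. If $Z$ is independent, then $a,a'\in\operatorname{cl}Z$ by (M2), so $Q\subseteq\operatorname{cl}Z$ has rank $r-1$. Hence $Z$ is dependent or $Q$ is not spanning.

Suppose $Z$ is dependent. Then $Z^\uparrow\subseteq W$, and (3) fails for $X$, so some $C^*\in\mathcal C^*$ is disjoint from $Z$. Since (1) fails for $X$ and for $X'$, both meet $C^*$, which forces $a,a'\in C^*$. So $X\triangle X'\subseteq C^*\subseteq E\setminus Z$.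

Suppose $Q$ is not spanning. Then $Q^\downarrow\subseteq W$, and (4) fails for $X$, so $Q$ contains some $C\in\mathcal C$. Since (2) fails for $X=Q-a'$ and for $X'=Q-a$, neither contains $C$, which forces $a',a\in C$. So $X\triangle X'\subseteq C\subseteq Q$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:enc}(b)]
For each component $\kappa$ of $G$ with $\kappa\not\subseteq F$, let $X_\kappa$ be the first member of $\kappa\setminus F$; these representatives depend only on the code and on $F$. Let
\[
R(M)=\{X_\kappa:\kappa\subseteq W,\ \kappa\not\subseteq F\}.
\]
Two members of $R(M)$ lie in $A_0\cap W$ and in different components of $G$, so they are not adjacent in $J$ by Lemma~\ref{lem:claim}. Thus $R(M)$ is a stable set of $J-F$. The pair $(\operatorname{code}(M),R(M))$ determines $W\setminus F$: the code gives $W\setminus A$, we have $A\setminus A_0\subseteq W$ by Lemma~\ref{lem:cert}, and a set $X\in A_0\setminus F$ in the component $\kappa$ is in $W$ if and only if $X_\kappa\in R(M)$. Since $\mathcal M$ is $F$-determined, the map $M\mapsto(\operatorname{code}(M),R(M))$ is injective on $\mathcal M$, and Lemma~\ref{lem:code} gives $|\mathcal M|\le2^\delta i(J-F)$.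
\end{proof}

\section{Extending stable sets into $F(U,L)$}\label{sec:gain}

In this section we prove Proposition~\ref{prop:gain}. Given a stable set $I$ of $J-F$, call $X\in F$ \emph{free} if it has no neighbor in $I$. If $T(I)$ is a stable set of free vertices, then $I\cup S$ is stable in $J$ for every $S\subseteq T(I)$, and $I\cup S$ determines $I$ and $S$ as its parts outside and inside $F$. Hence
\begin{equation}\label{eq:extend}
i(J)\ge\sum_I2^{|T(I)|}.
\end{equation}
In Example~\ref{ex:four}, the vertex $13$ is free if and only if $I\subseteq\{24\}$, and $14$ is free if and only if $I\subseteq\{23\}$. For $I=\{24\}$ and $I=\{23\}$ we have $|T(I)|=1$. For $I=\emptyset$ both vertices are free but adjacent, so again $|T(I)|=1$. For $I=\{12\},\{34\},\{12,34\}$ nothing is free. So \eqref{eq:extend} reads $10\ge2+2+2+1+1+1$.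

We need a positive fraction of $F$ to be free for a typical $I$. A vertex of $J$ has about $n^2/4$ neighbors, but only few edges join $F(U,L)$ to its complement.

\begin{lemma}\label{lem:F}
Let $F=F(U,L)$ with $|U|\le u$. Every $Y\in V\setminus F$ has at most $n$ neighbors in $F$. If $r$ is central and $n$ is large in terms of $u$, then $|F|\ge3^{-u}N_r$.
\end{lemma}

\begin{proof}
Since $Y\cap U\ne L$, we can fix $g\in(Y\cap U)\triangle L$. A neighbor $X\in F$ of $Y$ has $X\cap U=L$, so $g\in X\triangle Y$. As $|X\triangle Y|=2$, the set $X$ is determined by the other element of $X\triangle Y$.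

Let $w=|U|$, $\ell=|L|$ and $(a)_b=a(a-1)\cdots(a-b+1)$. Then
\[
\frac{|F|}{N_r}=\binom{n-w}{r-\ell}\Big/\binom nr=\frac{(r)_\ell\,(n-r)_{w-\ell}}{(n)_w}\ge\Bigl(\frac{0.49n-u}{n}\Bigr)^{w}\ge3^{-w}\ge3^{-u}. \qedhere
\]
\end{proof}

All subsets of a stable set $I$ are stable, so $|I|\le\log i(J)\le3N_r/n$ by Proposition~\ref{prop:enc}(a). By Lemma~\ref{lem:F}, at most $3N_r$ edges join $I$ to $F$, and an average vertex of $F$ has at most $3^{u+1}$ neighbors in $I$. A bounded number is not yet zero, and for a particular $I$ there may be no free vertex at all, as in the example. For a uniformly random $I$ we can do better, by running the same double count with entropy in place of cardinality and using that stable sets are closed under removing vertices.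

Recall that a random variable $\xi$ with finitely many values has entropy $H(\xi)=-\sum_a\mathbb P(\xi=a)\log\mathbb P(\xi=a)$, and that $H(\xi\mid\eta)=\sum_b\mathbb P(\eta=b)\,H(\xi\mid\eta=b)$, where $H(\xi\mid\eta=b)$ is the entropy of the conditional distribution. We use:
\begin{enumerate}
\item[(H1)] If $\xi$ is uniform on $q$ values, then $H(\xi)=\log q$.
\item[(H2)] (Chain rule.) $H(\xi_1,\dots,\xi_m\mid\eta)=\sum_{j=1}^mH(\xi_j\mid\eta,\xi_1,\dots,\xi_{j-1})$, also without $\eta$.
\item[(H3)] (Conditioning reduces entropy.) $H(\xi\mid\eta,\zeta)\le H(\xi\mid\eta)$.
\item[(H4)] (Jensen's inequality.) $\mathbb E\,2^{\theta}\ge2^{\mathbb E\theta}$ for a real random variable $\theta$.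
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:gain}]
Let $I$ be a uniformly random stable set of $J-F$. By (H1) and Proposition~\ref{prop:enc}(a), $H(I)=\log i(J-F)\le\log i(J)\le3N_r/n$.

Fix $X\in F$ and let $\Gamma'(X)=\Gamma(X)\setminus F$, so that $X$ is free if and only if $I\cap\Gamma'(X)=\emptyset$. Condition on $I\setminus\Gamma'(X)$. Then $I\cap\Gamma'(X)$ is uniform on the subsets of $\Gamma'(X)$ whose union with $I\setminus\Gamma'(X)$ is stable. Let $q_X$ be the number of these subsets; the empty set is one of them. By (H4) and (H1),
\[
\mathbb P(X\text{ free})=\mathbb E\bigl[1/q_X\bigr]\ge2^{-h_X},\qquad h_X=\mathbb E\log q_X=H\bigl(I\cap\Gamma'(X)\,\big|\,I\setminus\Gamma'(X)\bigr).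
\]

To bound the numbers $h_X$ on average, fix a linear order of $V\setminus F$, let $\xi_Y$ be the indicator of the event $Y\in I$, and put $\gamma_Y=H(\xi_Y\mid\xi_{Y'}:Y'<Y)$. By (H2), $\sum_{Y\in V\setminus F}\gamma_Y=H(I)$. Expand $h_X$ by (H2) along this order. The term for $Y\in\Gamma'(X)$ is the entropy of $\xi_Y$ conditioned on all $\xi_{Y'}$ with $Y'\notin\Gamma'(X)$ and all $\xi_{Y'}$ with $Y'\in\Gamma'(X)$, $Y'<Y$. These include all $\xi_{Y'}$ with $Y'<Y$, so the term is at most $\gamma_Y$ by (H3). Therefore, by Lemma~\ref{lem:F},
\[
\sum_{X\in F}h_X\le\sum_{X\in F}\ \sum_{Y\in\Gamma'(X)}\gamma_Y\le n\sum_{Y\in V\setminus F}\gamma_Y=nH(I)\le3N_r .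
\]
Since $|F|\ge3^{-u}N_r$, the average of $h_X$ over $X\in F$ is at most $3^{u+1}$. Let $f(I)$ be the number of free vertices. Applying (H4) to a uniformly random $X\in F$ gives
\[
\mathbb Ef(I)\ge\sum_{X\in F}2^{-h_X}\ge|F|\,2^{-3^{u+1}}\ge c_uN_r .
\]
By Lemma~\ref{lem:color} the free vertices contain a stable set $T(I)$ of size at least $f(I)/n$. By \eqref{eq:extend} and (H4),
\[
i(J)\ge i(J-F)\,\mathbb E\,2^{f(I)/n}\ge i(J-F)\,2^{\mathbb Ef(I)/n}\ge i(J-F)\,2^{c_uN_r/n}. \qedhere
\]
\end{proof}

\begin{remark}
The special form of $F$ enters only through Lemma~\ref{lem:F}, and the bound $n$ on the number of neighbors exactly cancels the factor $1/n$ in $H(I)\le3N_r/n$. For an arbitrary $F$ of positive density one has only the degree bound $r(n-r)\le n^2/4$. The same computation then bounds the average of $h_X$ by $O(n)$ and guarantees a gain of only $2^{-O(n)}N_r/n$, which need not exceed $\delta$.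
\end{remark}

\section{Minors with boundedly many elements removed}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $u=2t+2$ and let $r$ be central. We cover the exceptional matroids of rank $r$ by at most $2^{2n\log n}$ classes, each $F(U,L)$-determined with $|U|\le u$.

\emph{Small circuits and cocircuits.} These have to be excluded first: for instance, if $\{x\}$ is a circuit or a cocircuit, then $M\backslash x=M/x$ and (ii) fails for $t\ge1$. If $C$ is a circuit of $M$, then $F(C,C)\subseteq W(M)$, so the class of rank-$r$ matroids having $C$ as a circuit is $F(C,C)$-determined. If $C^*$ is a cocircuit of $M$, then $F(C^*,\emptyset)\subseteq W(M)$ by (M4), so the class of rank-$r$ matroids having $C^*$ as a cocircuit is $F(C^*,\emptyset)$-determined. At most $2(n+1)^t$ such classes cover all matroids with a circuit or cocircuit of size at most $t$. From now on $M$ has none, and $W=W(M)$. For an admissible pair $(D,K)$ put $T=D\cup K$. Then $K$ is independent and $E\setminus D$ is spanning by (M4). By (M6), $M_{D,K}$ has rank $r-|K|$, and for $B\in F(T,K)$ the set $B\setminus K$ is a basis of $M_{D,K}$ if and only if $B\notin W$.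

\emph{The map induced by an isomorphism.} A violation of (i), (ii) or (iii) gives pairs $(D,K)$, $(D',K')$ and a bijection $\varphi\colon E\setminus T\to E\setminus T'$, where $T'=D'\cup K'$, which is an isomorphism from $M_{D,K}$ to $M_{D',K'}$ (\emph{direct type}) or to $(M_{D',K'})^*$ (\emph{dual type}); in the direct type with equal pairs, $\varphi\ne\mathrm{id}$. In particular $|T|=|T'|$. For $B\in F(T,K)$ define
\[
\Phi(B)=\varphi(B\setminus K)\cup K'\ \text{ (direct type)},\qquad\Phi(B)=\bigl((E\setminus T')\setminus\varphi(B\setminus K)\bigr)\cup K'\ \text{ (dual type)}.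
\]
Isomorphic matroids have equal rank. In the direct type this says $r-|K|=r-|K'|$. In the dual type it says $r-|K|=n-|T'|-(r-|K'|)$, so $|(E\setminus T')\setminus\varphi(B\setminus K)|=n-|T'|-(r-|K|)=r-|K'|$. In both types $|\Phi(B)|=r$, and $\Phi$ is a bijection $F(T,K)\to F(T',K')$. Moreover $B\notin W$ if and only if $\varphi(B\setminus K)$ is a basis of the target matroid, which holds if and only if $\Phi(B)\setminus K'$ is a basis of $M_{D',K'}$, that is, $\Phi(B)\notin W$.

The map $\Phi$ depends only on $r$, the type and $(D,K,D',K',\varphi)$. So it suffices to find, from these data, sets $L\subseteq U$ with $|U|\le u$ such that $F=F(U,L)$ satisfies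
\begin{equation}\label{eq:out}
F\subseteq F(T',K')\qquad\text{and}\qquad\Phi^{-1}(F)\cap F=\emptyset .
\end{equation}
Then $\psi=\Phi^{-1}|_F$ satisfies \eqref{eq:psi} for the class of all rank-$r$ matroids without circuits and cocircuits of size at most $t$ that admit this isomorphism. The inclusion in \eqref{eq:out} holds as soon as $T'\subseteq U$ and $L\cap T'=K'$.

\emph{Distinct pairs, either type.} Let $U=T\cup T'$. We choose $L$ with $L\cap T'=K'$ and $L\cap T\ne K$. If there is $z\in T\setminus T'$, let $L=K'$ when $z\in K$ and $L=K'+z$ when $z\notin K$; then $z$ lies in exactly one of $L\cap T$ and $K$. Otherwise $T=T'$ because $|T|=|T'|$, so $K\ne K'$ because the pairs differ, and we let $L=K'$. Now $F\cap F(T,K)=\emptyset$, while $\Phi^{-1}(F)\subseteq F(T,K)$.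

\emph{Equal pairs, direct type.} Choose $z$ with $w=\varphi(z)\ne z$, and let $U=T\cup\{z,w\}$, $L=K+w$. If $B\in F$ and $B_0=\Phi^{-1}(B)$, then $w\in B\setminus K=\varphi(B_0\setminus K)$, so $z\in B_0$. As $z\in U\setminus L$, we get $B_0\notin F$.

\emph{Equal pairs, dual type.} Choose any $z\in E\setminus T$, let $w=\varphi(z)$ (possibly $w=z$), and let $U=T\cup\{z,w\}$, $L=K$. If $B\in F$ and $B_0=\Phi^{-1}(B)$, then $w\in E\setminus T$ and $w\notin B=\Phi(B_0)$, so $w\in\varphi(B_0\setminus K)$ and $z\in B_0$. As $z\in U\setminus L$, we get $B_0\notin F$.

In all cases $|U|\le2t+2$. The number of classes is at most $2(n+1)^t+2(n+1)^{4t}n!\le2^{2n\log n}$ for large $n$. Corollary~\ref{cor:union} gives the labeled statement with $c_t'=c_{2t+2}/24$. Properties (i)--(iii) are invariant under isomorphism, so the last paragraph of the proof of Theorem~\ref{thm:A} gives the unlabeled statement.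

\emph{The relation between $m_n$ and $u_n$.} Let $\varepsilon_n=2^{-c_0'N/n}$. By (i) with $t=0$, at most $\varepsilon_nm_n$ matroids on $E$, and hence at most $\varepsilon_nm_n$ isomorphism classes, have a nontrivial automorphism. Every other class contains exactly $n!$ matroids on $E$, by the orbit--stabilizer theorem for the action of the symmetric group, so there are at most $m_n/n!$ such classes. Therefore
\[
\frac{m_n}{n!}\le u_n\le\frac{m_n}{n!}\,(1+n!\,\varepsilon_n),
\]
and $n!\,\varepsilon_n\to0$.

\emph{Optimality of the exponent.} For $n\ge2$, consider the uniform matroid whose bases are all $\lfloor n/2\rfloor$-subsets of $E$. Every permutation of $E$ is an automorphism of it, so it is exceptional for Theorem~\ref{thm:A} and violates (i) with $D=K=\emptyset$. The exceptional proportion is therefore at least $1/m_n$ in the labeled count and at least $1/u_n\ge1/m_n$ in the unlabeled count. By Proposition~\ref{prop:enc}(a) and Lemma~\ref{lem:central},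
\[
m_n\le(n+1)2^{3N/n}+(n+1)2^{2^n/n^2}\le2^{4N/n}
\]
for large $n$. So the exceptional proportion lies between $2^{-4N/n}$ and $2^{-c'N/n}$ in the labeled count, and between $2^{-4N/n}$ and $n!\,2^{-c'N/n}$ in the unlabeled count, where $c'=c$ for Theorem~\ref{thm:A} and $c'=c_t'$ for the present theorem. Since $\log n!=o(N/n)$ and $N/n=\Theta(2^nn^{-3/2})$, it is $2^{-\Theta(2^nn^{-3/2})}$ under both counts.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Linear Relations For A Generalized Tutte Polynomial},
\texttt{http://www.matroidunion.org/uploads/Gordon.pdf}.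

\end{thebibliography}
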